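# A polytope whose $\mu$-entropy maximizer is curved

## 1. A polytope with octagonal slices

Let $M\ge 1$ be an integer. With coordinates $(s,y_1,y_2)$ on $\mathbb R^3$, put
$$P_M=\{\,|s|\le M,\ |y_1|\le 4,\ |y_2|\le 4,\ |s|+M|y_1|+M|y_2|\le 6M\,\}.$$
Everything in this lecture turns on this polytope, sliced along the $s$-axis. We write throughout
$$\varepsilon=\frac1M,\qquad x=\frac sM\in[-1,1],\qquad \tau=2-|x|\in[1,2],\qquad t=\frac{2+|x|}{4}\in\Big[\frac12,\frac34\Big],$$
so that $4-\tau=4t$ and $\tau=4(1-t)$. The slice of $P_M$ at $s=Mx$ is the octagon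
$$S_x=\{|y_1|\le 4,\ |y_2|\le 4,\ |y_1|+|y_2|\le 4+\tau\}.$$
It is the square $[-4,4]^2$ with its four corners cut off. It has four *main* edges, on which $|y_1|=4$ or $|y_2|=4$, each of length $2\tau$, and four *cut* edges, such as the segment from $(4,\tau)$ to $(\tau,4)$. As $|x|$ grows, the cuts get deeper.

Each corner that is removed is a right isosceles triangle with legs $4-\tau$. So the area of the slice is
$$V(x)=|S_x|=64-2(4-\tau)^2=32(2-t^2).$$
Next we measure the boundary of the slice: main edges count with their length, and a cut edge counts with $\varepsilon$ times the length of its projection to the $y_1$-axis (the reason for these weights is formula (2) below). This gives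
$$W(x)=8\tau+4\varepsilon(4-\tau)=32(1-t)+16\varepsilon t .$$
The ratio is
$$g(x)=\frac{W(x)}{V(x)}=\frac{1-t+\varepsilon t/2}{2-t^2}\Big|_{t=(2+|x|)/4}.\tag{1}$$
For example, $V(0)=56$ and $W(0)=16+8\varepsilon$, while $V(1)=46$ and $W(1)=8+12\varepsilon$. From the middle to the end, the total length of the main edges halves, the area drops only a little, and the new boundary (the cut edges) is almost free when $\varepsilon$ is small. $V$ is even and decreasing in $|x|$.

**The polytope is a lattice polytope.** The facet normals are $(\pm1,0,0)$, $(0,\pm1,0)$, $(0,0,\pm1)$ and $(\pm1,\pm M,\pm M)$, all primitive. Each inequality does define a facet, because the edges of the octagons sweep out two-dimensional pieces: main edges give the facets $|y_i|=4$, and the cut edges over $x\ge0$, respectively $x\le 0$, give the slanted facets. Let us find the vertices.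

* Two main constraints cannot both be tight: $|y_1|=|y_2|=4$ would give $M|y_1|+M|y_2|=8M>6M$.
* If a slanted constraint is tight, then $y_1y_2\neq0$. Indeed if $y_2=0$, tightness gives $|y_1|=6-|s|/M\ge5>4$, and the case $y_1=0$ is the same.
* A tight slanted constraint has signs that agree with the signs of $y_1,y_2$, and of $s$ if $s\ne0$. So if some slanted constraint is tight, exactly one is when $s\ne0$ and exactly two are when $s=0$.

A vertex needs three tight constraints. If $s\ne0$, they must be one end constraint $|s|=M$, one main constraint, and one slanted one, which gives $(\pm M,\pm4,\pm1)$ and $(\pm M,\pm1,\pm4)$. If $s=0$, they must be one main constraint and two slanted ones, which gives $(0,\pm4,\pm2)$ and $(0,\pm2,\pm4)$. All these points are integral.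

What the polytope is for: there is a functional on convex functions on a lattice polytope whose maximizers were conjectured to be piecewise affine. On $P_M$, with $M$ large, the maximizer turns out to be a function of $s$ alone, and for most values of $s$ it equals a constant minus a multiple of $g(s/M)$. Since $g$ is a genuinely curved function, the conjecture fails.

## 2. The toric non-archimedean $\mu$-entropy and the piecewise affine conjecture

Let $n\ge2$ and let $(X,L)$ be an $n$-dimensional polarized toric variety with moment polytope $P$, a full-dimensional lattice polytope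
$$P=\{x\in\mathbb R^n:\langle u_i,x\rangle\ge c_i,\ i=1,\dots,d\},$$
where $u_i\in\mathbb Z^n$ are the primitive inward normals of the facets $F_i$.

**Definition (the two measures).** $d\mu$ is Lebesgue measure on $P$. On $\partial P$, $d\sigma$ is the measure that equals $(n-1)$-dimensional Hausdorff measure on $F_i$ divided by $|u_i|$.

Example: for the triangle with vertices $(0,0),(1,0),(0,1)$ the hypotenuse has normal $(-1,-1)$ and length $\sqrt2$, so its $\sigma$-mass is $\sqrt2/\sqrt2=1$. Each of the three edges has mass $1$, and $\sigma(\partial P)=3$.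

**Definition (the class $\mathcal C$).** $\mathcal C$ is the set of lower semicontinuous (lsc) convex functions $q:P\to(-\infty,+\infty]$ that are finite on the interior of $P$ and satisfy $\int_Pe^q\,d\mu<\infty$.

Toric degenerations (filtrations) of $(X,L)$ correspond to convex functions on $P$; this is where the class comes from. An lsc convex function is determined by its values in the interior: if $x_0$ is interior and $x\in\partial P$, then $q(x)=\lim_{\theta\to1^-}q(x_0+\theta(x-x_0))$. Lower semicontinuity gives $q(x)\le\liminf$, and convexity along the segment gives $\limsup\le q(x)$. Example: on $[0,1]^2$ with $0<a<1$, the function $q=-a\log y_1$, set to $+\infty$ on $y_1=0$, lies in $\mathcal C$, since $\int e^q=\int_0^1y_1^{-a}dy_1=\frac1{1-a}$.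

**Definition (the functional).** For $\lambda\in\mathbb R$ and $q\in\mathcal C$,
$$\check\mu^\lambda_{\rm NA}(q)=-2\pi\frac{\int_{\partial P}e^q\,d\sigma}{\int_Pe^q\,d\mu}+\lambda\left(\frac{\int_Pq\,e^q\,d\mu}{\int_Pe^q\,d\mu}-\log\int_Pe^q\,d\mu\right)\in[-\infty,\infty).$$
It takes the value $-\infty$ when the boundary integral is infinite, or when $\lambda<0$ and $\int_Pqe^q\,d\mu=+\infty$.

The integral $\int_P qe^q\,d\mu$ is never $-\infty$, because $ye^y\ge-\frac1e$. The functional does not change under $q\mapsto q+c$ for a constant $c$. Two values: on the triangle above with $q=0$ we get $-2\pi\cdot\frac{3}{1/2}-\lambda\log\frac12=-12\pi+\lambda\log2$. On $[0,1]^2$ the function $-a\log y_1$ is $+\infty$ on a whole edge, so its value is $-\infty$.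

**Definition (piecewise affine).** $q$ is piecewise affine if $P$ admits a subdivision into finitely many convex polytopes on each of which $q$ is finite and affine. The coefficients need not be rational; for example $\sqrt2\max(0,y_1-\frac12)$ on $[0,1]^2$ is piecewise affine.

It is known that for $\lambda\le0$ there is an lsc convex $q$ that maximizes $\check\mu^\lambda_{\rm NA}$, and that it satisfies $\int_Pe^{\rho q}\,d\mu<\infty$ for $\rho\in[1,\frac n{n-1})$. We shall not use this. The conjecture, from "A sketch of the future of $\mu$-cscK metrics and $\mu$K-stability" (http://ithems-members.riken.jp/eijinoe/Kanazawa_2022_Oct.pdf), is that the maximizer is piecewise affine. We disprove the following form of it: for every $\lambda\le0$, every $q\in\mathcal C$ that maximizes $\check\mu^\lambda_{\rm NA}$ over $\mathcal C$ is piecewise affine.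

**Theorem.** Let $\lambda<0$ and $M\ge10^8e^{2/|\lambda|}$.

(a) Up to additive constants, $\check\mu^\lambda_{\rm NA}$ on $P_M$ has exactly one maximizer in $\mathcal C$. It has the form $q(s,y)=h(s/M)$ with $h$ even, convex and continuous, and there is $p\in(\frac9{10},1)$ with
$$h=\mathrm{const}-\tfrac{2\pi}{|\lambda|}\,g\ \text{ on }[-p,p],\qquad h\text{ affine on }[p,1]\text{ and on }[-1,-p],$$
$$1-p\le\big(33792\,\varepsilon\,e^{\pi/(3|\lambda|)}\big)^{1/3}.$$
Here $g''\le-\frac1{176}$ on $[0,1]$, so $\partial_s^2q>0$ for $0<s<pM$, and $q$ is not piecewise affine.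

(b) For $n\ge3$ the same function, pulled back to $P_M\times[0,1]^{n-3}$, is the unique maximizer up to constants there.

So the conjecture fails for all $n\ge3$ and all $\lambda<0$. The single polytope $P_{10^9}\times[0,1]^{n-3}$ is a counterexample for all $\lambda\le-1$ at once, since then $10^8e^{2/|\lambda|}\le10^8e^2<10^9$. The theorem says nothing about the conjecture restricted to $n=2$, or restricted to $\lambda=0$.

Let us see at once why the shape in (a) excludes piecewise affine functions. In a finite subdivision of $P_M$ into polytopes, some cell meets $\{0<s<pM\}$ in a set with interior. On that open set $\partial_s^2q=-\frac{2\pi}{|\lambda|M^2}g''(s/M)>0$, so $q$ is not affine there. The same argument works on $P_M\times[0,1]^{n-3}$.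

We also record how integrals over $P_M$ split into slices. For measurable $v\ge0$,
$$\frac1M\int_{\partial P_M}v\,d\sigma=\int_{-1}^1\Big(\int_{\rm main}v+\varepsilon\int_{\rm cut}v\Big)dx+\varepsilon\sum_\pm\int_{S_{\pm1}}v\,dy,\qquad \frac1M\int_{P_M}v\,d\mu=\int_{-1}^1\int_{S_x}v\,dy\,dx,\tag{2}$$
where main edges carry arc length and cut edges carry $|dy_1|$. The second formula is Fubini with $ds=M\,dx$. For the first, a facet $|y_i|=4$ has a unit normal, so there $d\sigma$ is $ds$ times arc length. On a slanted facet, say $y_2=6-s/M-y_1$, Hausdorff measure is $\sqrt{1+1+M^{-2}}\,ds\,dy_1=\frac{\sqrt{1+2M^2}}{M}\,ds\,dy_1$; dividing by $|u|=\sqrt{1+2M^2}$ leaves $\varepsilon\,ds\,dy_1$. On $s=\pm M$ we have $d\sigma=dy$. Dividing by $M$ gives (2). In particular, for $v=e^{h(s/M)}$ the first bracket is $e^{h(x)}W(x)$ with the $W$ of Section 1.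

## 3. A linear certificate for maximality, and the cube

Put $v=e^q$. Then $\int_{\partial P}v\,d\sigma$ and $\int_Pv\,d\mu$ are linear in $v$, and $\int v\log v$ is strictly convex in $v$. The set of admissible $v$ is convex, because a sum of log-convex functions is log-convex: by Hölder, $a^{1-\theta}b^\theta+c^{1-\theta}d^\theta\le(a+c)^{1-\theta}(b+d)^\theta$. So for $\lambda<0$ we face a convex minimization problem, and a first-order condition is enough to certify a maximizer. This holds on any $P$.

**Lemma 1 (certificate).** Let $\lambda<0$, let $q_0\in\mathcal C$ be bounded and let $A\in\mathbb R$. For $\tilde v=e^{\tilde q}$ with $\tilde q\in\mathcal C$ put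
$$\ell(\tilde v)=2\pi\int_{\partial P}\tilde v\,d\sigma-\int_P(A-|\lambda|q_0)\,\tilde v\,d\mu\in(-\infty,\infty].$$
If $\ell(\tilde v)\ge0$ for all $\tilde q\in\mathcal C$ and $\ell(e^{q_0})=0$, then $q_0$ is a maximizer of $\check\mu^\lambda_{\rm NA}$, and every maximizer is $q_0$ plus a constant.

*Proof.* Let $\tilde q\in\mathcal C$ with $\check\mu^\lambda_{\rm NA}(\tilde q)>-\infty$, and put $B=\int_Pe^{q_0}d\mu$. Adding a constant to $\tilde q$, we may assume $\int_P\tilde v\,d\mu=B$. Then $\tilde v\log\tilde v\in L^1$ and $\int_{\partial P}\tilde v\,d\sigma<\infty$. For $b>0$ and $a>0$ we have $b\log b\ge b\log a+b-a$, with equality only for $b=a$ (the tangent line of the strictly convex function $b\log b$ at $a$). With $b=\tilde v$, $a=e^{q_0}$ this reads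
$$\tilde v\log\tilde v\ \ge\ \tilde v\,q_0+\tilde v-e^{q_0},$$
and since $\int\tilde v=\int e^{q_0}$ we get $\int\tilde v\log\tilde v\,d\mu\ge\int\tilde vq_0\,d\mu$. Therefore
$$-\check\mu^\lambda_{\rm NA}(\tilde q)=\frac1B\Big[2\pi\int_{\partial P}\tilde v\,d\sigma+|\lambda|\int_P\tilde v\log\tilde v\,d\mu\Big]-|\lambda|\log B\ \ge\ \frac1B\big[\ell(\tilde v)+AB\big]-|\lambda|\log B\ \ge\ A-|\lambda|\log B .$$
For $\tilde q=q_0$ all of these are equalities. So $q_0$ is a maximizer. If $\tilde q$ is a maximizer with this normalization, the inequalities are equalities, and since $|\lambda|>0$ the pointwise one is an equality almost everywhere. So $\tilde q=q_0$ a.e., hence on the interior (both are convex, so continuous there), and then on all of $P$ because boundary values are radial limits. $\square$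

**Example (the cube).** Let $P=[0,1]^n$. If $\tilde v=e^{\tilde q}$, then $\tilde v$ is convex in each $z_j$, so $\int_0^1\tilde v\,dz_j\le\frac12(\tilde v|_{z_j=0}+\tilde v|_{z_j=1})$. Integrating over the other variables and summing over $j$,
$$\int_{\partial P}\tilde v\,d\sigma\ge2n\int_P\tilde v\,d\mu .$$
So Lemma 1 applies with $q_0=0$ and $A=4\pi n$: for $\lambda<0$ the constants are the only maximizers. For $\lambda=0$ the inequality itself says that constants are maximizers. Here the conjectured shape is correct, in a trivial way. We shall use the same inequality again in Section 10.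

## 4. Boundary-to-area ratios: intervals, rectangles, octagons

Suppose we look for a maximizer that depends on one variable $x$ only. Ignoring convexity and the two end facets, the problem in $v=e^h$ is to minimize $\int(2\pi vW+|\lambda|v\log v\,V)\,dx$ with $\int vV\,dx$ fixed. Its pointwise critical equation is $2\pi W+|\lambda|(\log v+1)V=\mathrm{const}\cdot V$, that is
$$h=\mathrm{const}-\frac{2\pi}{|\lambda|}\,g,\qquad g=\frac WV .$$
This is an admissible curved function on an interval only if $g$ is concave, and not affine, there. So we ask which slices give a concave ratio.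

*Intervals.* Let $P$ be a polygon, sliced by $x=\mathrm{const}$. Between two consecutive vertex abscissas the slice is an interval whose length $V$ is affine in $x$. An edge with normal $(a,b)$, $b\neq0$, has $d\sigma=dx/|b|$, so $W$ is constant. Hence $g''=W\cdot 2(V')^2/V^3\ge0$: the ratio is convex. This particular mechanism gives nothing curved in the plane. (It does not say what the maximizers in the plane are.)

*Rectangles.* In dimension $3$ let the slices be rectangles with sides $a(x),b(x)$, affine in $x$. With constant facet weights, $W=\alpha b+\beta a$ and $V=ab$. Then $g=\alpha/a+\beta/b$ is again convex.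

*Octagons.* What we want is boundary that disappears faster than the area. The octagons $S_x$ do this: cutting corners shortens the main edges at first order, and the replacement edges have weight $\varepsilon$. The next lemma makes this quantitative. From now on $\lambda<0$ and $M\ge10^8e^{2/|\lambda|}$ are fixed, so $\varepsilon\le10^{-8}$.

**Lemma 2.** On $[0,1]$,
$$g''\le-\frac1{176},\qquad\frac1{16}\le-g'\le\frac16 .\tag{3}$$

*Proof.* Let $\Gamma(t)=\frac{1-t+\varepsilon t/2}{2-t^2}$ on $[\frac12,\frac34]$. The quotient rule gives $\Gamma'=R/(2-t^2)^2$ with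
$$R=(-1+\tfrac\varepsilon2)(2-t^2)+2t(1-t+\tfrac{\varepsilon t}2)=-(t^2-2t+2)+\tfrac\varepsilon2(2+t^2).$$
Then $R'=2-2t+\varepsilon t$, and
$$\Gamma''=\frac{R'(2-t^2)+4tR}{(2-t^2)^3}=\frac{(4-12t+6t^2-2t^3)+\frac\varepsilon2(12t+2t^3)}{(2-t^2)^3}.$$

*Second derivative.* The cubic $4-12t+6t^2-2t^3$ has derivative $-6(t^2-2t+2)<0$, so on $[\frac12,\frac34]$ it is at most its value at $\frac12$, which is $4-6+\frac32-\frac14=-\frac34$. Also $12t+2t^3\le9+\frac{27}{32}\le10$. So the numerator is at most $-\frac34+5\varepsilon\le-\frac12$. Since $(2-t^2)^3\le(\frac74)^3=\frac{343}{64}$, we get $\Gamma''\le-\frac{32}{343}\le-\frac1{11}$.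

*First derivative.* On $[\frac12,\frac34]$ the quantity $t^2-2t+2=1+(1-t)^2$ lies in $[\frac{17}{16},\frac54]$, so $R\in[-\frac54,-\frac9{10}]$. Also $(2-t^2)^2\in[(\frac{23}{16})^2,(\frac74)^2]$. So $-\Gamma'\le\frac54\cdot\frac{256}{529}\le\frac23$ and $-\Gamma'\ge\frac9{10}\cdot\frac{16}{49}\ge\frac14$.

Since $t'(x)=\frac14$ on $[0,1]$, $g'=\frac14\Gamma'$ and $g''=\frac1{16}\Gamma''$. $\square$

So $-g$ is even, increasing on $[0,1]$ and strictly convex there; hence $-g$ is convex on $[-1,1]$ (with a convex corner at $0$).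

## 5. The one-variable problem on $[-1,1]$

For bounded measurable $w:[-1,1]\to(0,\infty)$ put
$$N(w)=\int_{-1}^1wV\,dx,\qquad\beta(w)=\int_{-1}^1wW\,dx+\varepsilon V(1)\big(w(1)+w(-1)\big).$$
By (2), if $q(s,y)=h(s/M)$ then $\frac1M\int_{P_M}e^q\,d\mu=N(e^h)$ and $\frac1M\int_{\partial P_M}e^q\,d\sigma=\beta(e^h)$. So maximizing the entropy among even functions of $s$ means minimizing
$$E(h)=2\pi\beta(e^h)+|\lambda|\int_{-1}^1he^hV\,dx$$
over even, convex, continuous $h:[-1,1]\to\mathbb R$ with $N(e^h)=1$.

**Lemma 3.** $E$ has a minimizer.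

*Proof.* Since $he^h\ge-\frac1e$, $E$ is bounded below; constants show that its infimum is finite. Let $h_k$ be a minimizing sequence. From $\int h_ke^{h_k}V\ge-\frac1e\int V$, the numbers $\beta(e^{h_k})$ are bounded, and $\beta(e^{h_k})\ge2\varepsilon V(1)e^{h_k(1)}$. So $h_k(\pm1)\le C_1$, and $h_k\le C_1$ on $[-1,1]$ because an even convex function is largest at $\pm1$.

By convexity $h_k(x)\le(1-|x|)h_k(0)+|x|C_1$. If $h_k(0)\to-\infty$ along a subsequence, then $e^{h_k}\to0$ on $(-1,1)$, and dominated convergence gives $N(e^{h_k})\to0$, against $N=1$. So $h_k\ge h_k(0)\ge-C_2$.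

Uniformly bounded convex functions are uniformly Lipschitz on each $[-1+\delta,1-\delta]$. By Arzelà–Ascoli a subsequence converges locally uniformly on $(-1,1)$ to an even convex bounded $h$, which we extend continuously to $\pm1$. For $x<1$ we have $h(x)=\lim h_k(x)\le\liminf h_k(1)$ (for $0\le x<1$ since $h_k$ increases, and by evenness otherwise), so $h(1)\le\liminf h_k(1)$. By dominated convergence $N(e^h)=1$, and the integrals in $E$ converge, so $E(h)\le\liminf E(h_k)$. $\square$

Fix a minimizer $h$. Put $v=e^h$, which is bounded above and below by positive constants, and $A=2\pi\beta(v)+|\lambda|\int_{-1}^1hvV\,dx$.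

**Lemma 4 (first-order condition).** For every even, log-convex, bounded $w:[-1,1]\to(0,\infty)$,
$$\ell_1(w):=2\pi\beta(w)-\int_{-1}^1(A-|\lambda|h)\,wV\,dx\ \ge\ 0,\qquad\ell_1(v)=0.\tag{4}$$

*Proof.* Since $\log w$ is even and convex, $w\ge w(0)>0$. For $0\le\theta\le1$ let $v_\theta=(1-\theta)v+\theta w/N(w)$. It is even and log-convex, with $N(v_\theta)=1$. It is continuous on $(-1,1)$, and replacing $v_\theta(\pm1)$ by the limits from inside (which are not larger) makes $\log v_\theta$ continuous, leaves all integrals alone, and does not raise $\beta$. So minimality gives, for $0\le\theta<1$,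
$$E(h)\le2\pi\beta(v_\theta)+|\lambda|\int_{-1}^1v_\theta\log v_\theta\,V\,dx,$$
with equality at $\theta=0$. The right side therefore has derivative $\ge0$ at $0^+$. For $\theta\le\frac12$ the $v_\theta$ stay in a compact part of $(0,\infty)$, so we may differentiate under the integral:
$$0\le2\pi\Big(\frac{\beta(w)}{N(w)}-\beta(v)\Big)+|\lambda|\int_{-1}^1\Big(\frac w{N(w)}-v\Big)(h+1)V\,dx .$$
The "$+1$" contributes $|\lambda|(1-1)=0$. What is left is $\frac1{N(w)}\big[2\pi\beta(w)+|\lambda|\int hwV\big]-A=\ell_1(w)/N(w)$. Finally $\ell_1(v)=A-A\,N(v)=0$. $\square$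

It is convenient to write (4) with a signed measure. Put
$$C(x)=2\pi g(x)-A+|\lambda|h(x),\qquad m=2\pi\varepsilon V(1)v(1)>0,\qquad d\rho=CvV\,dx+m(\delta_1+\delta_{-1}).$$
Since $W=gV$, we have $\ell_1(w)=\int\frac wv\,d\rho$. In particular $\rho([-1,1])=\ell_1(v)=0$. Suppose $\varphi$ is even, bounded and continuous, and $h+\theta\varphi$ is convex for small $\theta>0$. Taking $w=ve^{\theta\varphi}$ in (4) gives $\frac1\theta\int(e^{\theta\varphi}-1)\,d\rho\ge0$, and $\theta\to0^+$ yields
$$\int\varphi\,d\rho\ge0 .\tag{5}$$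

**Where the obvious guess breaks.** The guess from Section 4 is $h=\mathrm{const}-\frac{2\pi}{|\lambda|}g$ on all of $[-1,1]$. It is convex, so it is admissible. But it is never the minimizer. If it were, $C$ would be a constant $c$, and $\rho([-1,1])=0$ would give $c\,N(v)+2m=0$, so $c=-2m$. Now take $\varphi=-x^2$. By (3), $h''\ge\frac{2\pi}{176|\lambda|}$ on $(0,1)$ and $h'(0^+)>0$, so $h-\theta x^2$ is convex for small $\theta$. But
$$\int\varphi\,d\rho=2m\int_{-1}^1x^2vV\,dx-2m<2m\,N(v)-2m=0,$$
which contradicts (5). The end facets $s=\pm M$ put the two point masses $m$ into $\rho$: it pays to lower $h$ near $\pm1$. The lowering must keep $h$ convex. So we expect $h$ to follow the guess in the middle, where convexity is not felt, and to be affine near the ends, where the convexity constraint binds. The next two sections prove that this is the shape and that the affine ends are short. The middle part survives, and that is all that the counterexample needs.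

## 6. The contact set is an interval $[0,p]$

For $a\in[0,1]$ the function $\varphi_a(x)=(|x|-a)_+$ is even and convex, so (5) applies to it. Define
$$\Psi(a)=\int_a^1(x-a)\,CvV\,dx+m(1-a)=\tfrac12\int\varphi_a\,d\rho\ \ge0 .$$
As $C,v,V$ are continuous, $\Psi$ is $C^2$ on $[0,1]$ with
$$\Psi'(a)=-\int_a^1CvV\,dx-m,\qquad\Psi''=CvV .$$
Moreover $\Psi'(0)=-\frac12\rho([-1,1])=0$, $\Psi(1)=0$ and $\Psi'(1)=-m<0$.

**Complementarity.** We show that $\Psi$ vanishes wherever $h$ bends. Since $h\pm\theta h$ is convex for $0<\theta<1$, (5) with $\varphi=\pm h$ gives $\int h\,d\rho=0$. Let $\theta_0=h'(0^+)\ge0$ and let $\eta=h''\ge0$ be the second-derivative measure on $(0,1)$. Integrating $h'(y^+)=\theta_0+\eta((0,y])$ gives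
$$h(x)=h(0)+\theta_0|x|+\int_{(0,1)}\varphi_a(x)\,d\eta(a)$$
for $|x|<1$, and for $|x|=1$ by monotone convergence and continuity of $h$. Fubini applies to $\int h\,d\rho$, since $0\le\int\varphi_a(x)\,d\eta(a)\le h(1)-h(0)$ and $|\rho|$ is finite. With $\rho([-1,1])=0$ we get
$$0=\int h\,d\rho=2\theta_0\Psi(0)+2\int_{(0,1)}\Psi\,d\eta .$$
All terms are $\ge0$. Hence $\Psi=0$ on $\operatorname{supp}\eta$ (as $\Psi$ is continuous), and $\Psi(0)=0$ if $\theta_0>0$.

Let $\Sigma$ be the closure in $[0,1]$ of $\operatorname{supp}\eta$, together with the point $0$ if $\theta_0>0$. Since $\Psi(1)=0>\Psi'(1)$, we have $\Psi>0$ on some $(1-\delta,1)$, so $\Sigma$ is a compact subset of $[0,1)$. On $\Sigma$ we have $\Psi=0$. Also $\Psi'=0$ on $\Sigma$: points of $\Sigma$ in $(0,1)$ are interior minima of $\Psi\ge0$, and $\Psi'(0)=0$ anyway.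

One observation is used several times. If $\Psi(a)=\Psi'(a)=0$ and $C(a)<0$, then $\Psi''<0$ near $a$, so $\Psi<0$ at nearby points on either side of $a$ inside $[0,1]$, which is impossible.

**Step 1: $\Sigma$ has no gaps.** The purpose is to show that $\Sigma$ is an interval. Suppose $a<b$ lie in $\Sigma$ and $(a,b)\cap\Sigma=\emptyset$. Then $h$ is affine on $[a,b]$, so by (3) $C$ is strictly concave on $[a,b]$. From $\Psi=\Psi'=0$ at $a$ and at $b$, integration by parts gives $\int_a^bCvV\,dx=[\Psi']_a^b=0$ and $\int_a^b(x-a)CvV\,dx=[(x-a)\Psi'-\Psi]_a^b=0$. So $CvV$ is orthogonal to all affine functions on $[a,b]$.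

If $C(a)\ge0$, then by strict concavity there is $c\in[a,b]$ with $C>0$ on $(a,c)$ and $C<0$ on $(c,b]$. Then $(c-x)C>0$ on $(a,b)$ except at $c$, so $\int_a^b(c-x)CvV\,dx>0$, a contradiction. So $C(a)<0$, which the observation above excludes (look just to the right of $a$).

**Step 2: if $\Sigma\ne\emptyset$ then $\min\Sigma=0$.** The purpose is to locate the left end. Suppose $p_0=\min\Sigma>0$. Then $\theta_0=0$ and $\eta=0$ on $(0,p_0)$, so $h$ is constant on $[0,p_0]$, and by (3) $C$ is strictly decreasing there. Also $\int_0^{p_0}CvV\,dx=\Psi'(p_0)-\Psi'(0)=0$. Hence $C(p_0)<0$, which the observation excludes (look just to the left of $p_0$).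

So $\Sigma=\emptyset$, or $\Sigma=[0,p]$ with $0\le p<1$. If $\Sigma=\emptyset$ we put $p=0$; then $h$ is constant. In every case $h$ is affine on $[p,1]$ with a slope $\kappa\ge0$, and $\Psi'(p)=0$, $\Psi(p)\ge0$. Writing this out, and using $1-x=(1-p)-(x-p)$,
$$\int_p^1CvV\,dx=-m,\qquad\int_p^1(1-x)\,CvV\,dx=-\Psi(p)\le0 .\tag{6}$$
We do not know yet that $p>0$. That needs a quantitative argument.

## 7. The affine ends have length at most a constant times $\varepsilon^{1/3}$

Put $\Pi=1-p$. The idea: on $[p,1]$ the function $C$ is concave with definite curvature, because $h$ is affine and $g$ is not. So if $\Pi$ is not small, certain moments of $C$ are not small; but by (6) they are controlled by $m$, which has a factor $\varepsilon$.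

**Step 3: $C(p)\ge0$.** The purpose is to fix the sign pattern of $C$ on $[p,1]$. If $\Sigma\ne\emptyset$, then $p\in\Sigma$, so $\Psi(p)=\Psi'(p)=0$ and the observation of Section 6 gives $C(p)\ge0$. If $\Sigma=\emptyset$, then $p=0$ and $h$ is constant. Suppose $C(0)<0$. By (3), for $x\in[0,1]$,
$$-C(x)\ge C(0)-C(x)=2\pi\big(g(0)-g(x)\big)\ge\frac{2\pi x}{16}.$$
Divide the first equation in (6) by the constant $v$: $2\pi\varepsilon V(1)=\int_0^1|C|V\,dx\ge\frac{2\pi}{32}V(1)$, since $V\ge V(1)$. This says $\varepsilon\ge\frac1{32}$, which is false.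

**Step 4: $\Pi$ is small.** The purpose is to show $p>\frac9{10}$ and the bound in the Theorem. On $[p,1]$ we have $C''=2\pi g''\le-\gamma$ with $\gamma=\frac{2\pi}{176}=\frac\pi{88}$. By (6), $C$ takes negative values, and $C(p)\ge0$. By concavity $\{C\ge0\}\cap[p,1]$ is an interval $[p,z]$ with $z<1$; so $C(z)=0$, $C\ge0$ on $[p,z]$ and $C<0$ on $(z,1]$.

*Lower bound on $[p,z]$.* The function $D=C-\frac\gamma2(x-p)(z-x)$ has $D''=C''+\gamma\le0$, $D(p)\ge0$ and $D(z)=0$. So $D\ge0$, that is,
$$C\ge\tfrac\gamma2(x-p)(z-x)\quad\text{on }[p,z].$$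
If $z>p$, it follows that $D'(z)\le0$, that is $C'(z)\le-\frac\gamma2(z-p)$. If $z=p$, then $C(p)=0$ and $C<0$ on $(p,1]$, so $C'(z^+)\le0$, which is the same bound.

*Upper bound on $[z,1]$.* By Taylor's formula and $C''\le-\gamma$,
$$C\le-\tfrac\gamma2(z-p)(x-z)-\tfrac\gamma2(x-z)^2\quad\text{on }[z,1].$$

*The moment about $z$.* Let $a=z-p$ and $b=1-z$, so $a+b=\Pi$. The integrand $(z-x)C$ is $\ge0$ on $[p,1]$, and there $vV\ge v(p)V(1)$, because $v$ increases and $V$ decreases on $[0,1]$. Hence
$$\int_p^1(z-x)CvV\,dx\ge\tfrac\gamma2v(p)V(1)\Big[\int_p^z(x-p)(z-x)^2dx+\int_z^1\big(a(x-z)^2+(x-z)^3\big)dx\Big]$$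
$$=\tfrac\gamma2v(p)V(1)\Big[\tfrac{a^4}{12}+\tfrac{ab^3}3+\tfrac{b^4}4\Big]\ge\tfrac\gamma2v(p)V(1)\cdot\tfrac{a^4+b^4}{12}\ge\tfrac\gamma{192}\Pi^4v(p)V(1),$$
where the last inequality is $a^4+b^4\ge\frac18(a+b)^4$. On the other hand, $z-x=(1-x)-(1-z)$ and (6) give
$$\int_p^1(z-x)CvV\,dx=-\Psi(p)+(1-z)m\le\Pi m=2\pi\varepsilon\,\Pi\,V(1)v(1).$$
Since $v(1)/v(p)=e^{\kappa\Pi}$, comparing the two gives
$$\Pi^3\le\frac{384\pi\varepsilon}\gamma e^{\kappa\Pi}=33792\,\varepsilon\,e^{\kappa\Pi}.$$

*The slope $\kappa$.* On $[p,1]$, $C'=2\pi g'+|\lambda|\kappa$. As $C(p)\ge0>C(1)$, $C'$ is negative somewhere, so by (3) $|\lambda|\kappa<\frac{2\pi}6$, that is $\kappa<\frac\pi{3|\lambda|}$. As $\Pi\le1$ and $\frac\pi3<2$,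
$$\Pi^3\le33792\,\varepsilon\,e^{\pi/(3|\lambda|)}\le33792\cdot10^{-8}<10^{-3},\qquad\text{so}\quad p>\tfrac9{10}.$$
This is the place where the hypothesis $M\ge10^8e^{2/|\lambda|}$ is used.

In particular $p>0$, so $\Sigma=[0,p]$ is not empty. So $\Psi\equiv0$ on $[0,p]$, hence $CvV=\Psi''=0$ there, and $C\equiv0$ on $[0,p]$. By evenness
$$|\lambda|h=A-2\pi g\quad\text{on }[-p,p].\tag{7}$$
So $h$ has the shape claimed in the Theorem. It remains to show that $q=h(s/M)$ beats all functions on $P_M$, not only functions of $s$.

## 8. A fibre inequality on the octagon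

By Lemma 1 we need $\ell(\tilde v)\ge0$ for every $\tilde v=e^{\tilde q}$. A natural try is to replace $\tilde v$ on each slice by its mean over $S_x$ and use (4). This stops at once: the fibre mean need not be convex in $x$. Take $\tilde q=|y_1|+|y_2|$ on $P_M$. For $0<|x|\le 1$ the set $S_0\setminus S_x$ has positive measure, and on it $|y_1|+|y_2|$ exceeds $4+\tau$, hence exceeds its values on $S_x$. So the mean of $\tilde v$ over $S_x$ is strictly smaller than the mean over $S_0$. The fibre mean is then an even function with a strict maximum at $x=0$, so it is not convex, let alone log-convex, and (4) says nothing about it.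

The way around is to use the value at the center of the slice, which is the restriction of $\tilde v$ to a line and so is automatically log-convex. The price is a remainder $f\ge0$ on each slice, vanishing at the center. The next lemma says that such a remainder has relatively more mass on the main edges than a constant has. Recall that the constant function $1$ has main-edge-to-area ratio
$$g_0=\frac{8\tau}{64-2(4-\tau)^2}=\frac{8\tau}{32+16\tau-2\tau^2}=\frac{12\tau}{48+24\tau-3\tau^2}.$$

**Lemma 5.** Let $f:S_x\to[0,\infty]$ be convex, finite in the interior, invariant under $y_i\mapsto-y_i$ and $y_1\leftrightarrow y_2$, with $f(0)=0$. Then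
$$\int_{\rm main}f\ \ge\ K\int_{S_x}f\,dy,\qquad K=K(\tau)=\frac{12\tau}{32+24\tau-3\tau^2}.$$

*Proof.* Let $b(z)=f(4,z)$ for $0\le z\le\tau$. It is half of an even convex function, so it is nondecreasing. Let $I=\int_0^\tau b\,dz$. The four main edges consist of eight half-edges, so $\int_{\rm main}f=8I$, and we may assume $I<\infty$. Work in the quadrant $y_1,y_2\ge0$ and put $r=y_1+y_2$.

If $4\le r<4+\tau$, then $y$ lies on the chord from $(4,r-4)$ to $(r-4,4)$. At both ends $f=b(r-4)$, so $f(y)\le b(r-4)$ by convexity. The $y_1$-length of this chord is $8-r$.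

If $r<4$, then $y$ lies on the chord from $(r,0)$ to $(0,r)$, of $y_1$-length $r$. So $f(y)\le f(r,0)\le\frac r4f(4,0)=\frac r4b(0)$, where the second inequality uses $f(0)=0$.

Integrate in $(r,y_1)$, and put $z=r-4$ in the outer part:
$$\tfrac14\int_{S_x}f\,dy\le\int_0^4\frac{r^2}4b(0)\,dr+\int_0^\tau(4-z)b(z)\,dz\le\frac{16}{3\tau}I+\Big(4-\frac\tau2\Big)I .$$
Here $\int_0^4\frac{r^2}4dr=\frac{16}3$ and $b(0)\le I/\tau$, since $b$ is nondecreasing. For the second term, Chebyshev's integral inequality for the decreasing function $4-z$ and the nondecreasing function $b$ gives $\int_0^\tau(4-z)b\,dz\le\frac1\tau\int_0^\tau(4-z)\,dz\cdot I=(4-\frac\tau2)I$. Thus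
$$\int_{\rm main}f=8I\ge\frac{2}{\frac{16}{3\tau}+4-\frac\tau2}\int_{S_x}f\,dy=K\int_{S_x}f\,dy,$$
after multiplying numerator and denominator by $6\tau$. $\square$

**Step 5: room between $K$ and $g$.** The purpose is the inequality
$$A-|\lambda|h(x)\le2\pi K(\tau(x))\qquad\text{for all }x\in[-1,1].\tag{8}$$
First, for $\tau\in[1,2]$ the quantities $32+24\tau-3\tau^2$ and $48+24\tau-3\tau^2$ increase in $\tau$, so they are at most $68$ and $84$, and
$$K-g_0=\frac{12\tau\cdot16}{(32+24\tau-3\tau^2)(48+24\tau-3\tau^2)}\ge\frac{192}{68\cdot84}>\frac1{30}.$$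
Second, $g=g_0+\frac{16\varepsilon t}{32(2-t^2)}=g_0+\frac{\varepsilon t}{2(2-t^2)}\le g_0+\frac{6\varepsilon}{23}$, the maximum being at $t=\frac34$.

By evenness let $x\ge0$, and let $z$ be as in Step 4. By definition $A-|\lambda|h=2\pi g-C$. On $[0,z]$ we have $C\ge0$ (it is $0$ on $[0,p]$). On $[z,1]$ we have $C(z)=0$ and $C'=2\pi g'+|\lambda|\kappa\ge2\pi g'\ge-\frac{2\pi}6$, so $-C\le\frac{2\pi}6\Pi\le\frac{2\pi}{60}$, because $\Pi<\frac1{10}$. In all cases
$$A-|\lambda|h\le2\pi\Big(g_0+\frac{6\varepsilon}{23}+\frac1{60}\Big)\le2\pi\Big(g_0+\frac1{30}\Big)\le2\pi K .$$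

## 9. The certificate on $P_M$

Put $q(s,y)=h(s/M)$ on $P=P_M$. It is bounded, continuous and convex, so $q\in\mathcal C$. For $\tilde v=e^{\tilde q}$ with $\tilde q\in\mathcal C$ let
$$\ell(\tilde v)=2\pi\int_{\partial P}\tilde v\,d\sigma-\int_P\big(A-|\lambda|h(s/M)\big)\tilde v\,d\mu .$$

**Lemma 6.** $\ell(\tilde v)\ge0$ for all $\tilde q\in\mathcal C$, and $\ell(e^q)=0$.

*Proof.* By (2), $\ell(e^q)=M\ell_1(v)=0$. Now let $\tilde q\in\mathcal C$; we may assume $\int_{\partial P}\tilde v\,d\sigma<\infty$.

**Step 6: symmetrize.** This makes the hypotheses of Lemma 5 available. Let $G$ be the finite group generated by $s\mapsto-s$, $y_i\mapsto-y_i$ and $y_1\leftrightarrow y_2$. It preserves $P$, $\mu$, $\sigma$ and $h(s/M)$. Sums of lsc log-convex functions are lsc and log-convex, so the $G$-average of $\tilde v$ is again of the form $e^{\tilde q}$ with $\tilde q\in\mathcal C$, and it has the same $\ell$, which is linear and $G$-invariant. So we assume that $\tilde v$ is $G$-invariant.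

**Step 7: split off the central value.** This separates the one-variable part. Each $\tilde v(Mx,\cdot)$ is convex and even on $S_x$, hence minimal at $y=0$. Put $v_c(x)=\tilde v(Mx,0)$. It is positive, even and log-convex. It is finite for $|x|<1$, since $(Mx,0)$ is then interior. At the ends
$$V(1)\,v_c(\pm1)\le\int_{S_{\pm1}}\tilde v(\pm M,y)\,dy\le\int_{\partial P}\tilde v\,d\sigma<\infty ,$$
so $v_c(\pm1)<\infty$, and $v_c$, being largest at $\pm1$, is bounded. So (4) applies: $\ell_1(v_c)\ge0$. Let $f_x=\tilde v(Mx,\cdot)-v_c(x)\ge0$. For $|x|<1$ it satisfies the hypotheses of Lemma 5.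

**Step 8: add up.** Insert $\tilde v=v_c+f_x$ in (2). The $v_c$ terms give exactly $\ell_1(v_c)$. Among the $f$ terms we drop the contributions of the cut edges and end facets, which are $\ge0$. Then Lemma 5 and (8) give
$$\frac1M\ell(\tilde v)\ge\ell_1(v_c)+\int_{-1}^1\Big[2\pi\int_{\rm main}f_x-(A-|\lambda|h)\int_{S_x}f_x\,dy\Big]dx$$
$$\ge\ell_1(v_c)+\int_{-1}^1\big(2\pi K-A+|\lambda|h\big)\int_{S_x}f_x\,dy\,dx\ \ge\ 0 .\qquad\square$$

**Proof of part (a).** Lemma 6 says that $q_0=q$ and $A$ satisfy the hypotheses of Lemma 1. So $q$ is a maximizer of $\check\mu^\lambda_{\rm NA}$ over $\mathcal C$, and the only one up to constants. By (7), $q=\frac1{|\lambda|}\big(A-2\pi g(s/M)\big)$ for $|s|\le pM$. On the ends, $h$ is affine on $[p,1]$ by Section 6 and on $[-1,-p]$ by evenness. Step 4 gives $\frac9{10}<p<1$ and the bound for $1-p$. By (3), $g''\le-\frac1{176}$ on $[0,1]$, so $\partial_s^2q>0$ for $0<s<pM$, and $q$ is not piecewise affine by the argument after the Theorem. In fact $q$ is real-analytic on $0<s<pM$, because $g$ is a rational function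 of $x$ on $[0,1]$. $\blacksquare$

## 10. Products with cubes

**Proof of part (b).** Let $k=n-3$ and $\hat P=P_M\times[0,1]^k$, a lattice polytope, with coordinates $z$ on the cube. We show that the certificate of $P_M$ and the certificate of the cube (Section 3) add. Pull $q$ back to $\hat P$, put $\hat A=A+4\pi k$, and for $\tilde v=e^{\tilde q}$, $\tilde q\in\mathcal C(\hat P)$, let
$$\hat\ell(\tilde v)=2\pi\int_{\partial\hat P}\tilde v\,d\sigma-\int_{\hat P}(\hat A-|\lambda|q)\,\tilde v\,d\mu .$$
If the boundary integral is infinite then $\hat\ell(\tilde v)=+\infty$, so assume that it is finite.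

The facets of $\hat P$ are $F_i\times[0,1]^k$, with normal $(u_i,0)$, and $P_M\times\{z_j=0\}$, $P_M\times\{z_j=1\}$, with unit normals; on each, $\sigma$ is the product measure. Write $4\pi k\int\tilde v\,d\mu=2\pi\sum_j2\int\tilde v\,d\mu$ and distribute:
$$\hat\ell(\tilde v)=\int_{[0,1]^k}\ell\big(\tilde v(\cdot,z)\big)\,dz+2\pi\sum_{j=1}^k\int_{P_M\times[0,1]^{k-1}}\Big(\tilde v|_{z_j=0}+\tilde v|_{z_j=1}-2\int_0^1\tilde v\,dz_j\Big).$$
For almost every $z$ (in the interior of the cube, with $\int_{P_M}\tilde v(\cdot,z)\,d\mu<\infty$, by Fubini) the function $\tilde q(\cdot,z)$ belongs to $\mathcal C(P_M)$, so $\ell(\tilde v(\cdot,z))\ge0$ by Lemma 6. The brackets in the sum are $\ge0$ by convexity in $z_j$. So $\hat\ell(\tilde v)\ge0$. For $\tilde v=e^q$ the first term is $\ell(e^q)=0$, and the brackets vanish because $e^q$ does not depend on $z$. So $\hat\ell(e^q)=0$.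

Lemma 1, applied on $\hat P$ with $q_0=q$ and $\hat A$ in place of $A$, shows that the pullback of $q$ is the unique maximizer up to constants. It is not piecewise affine, by the argument after the Theorem. $\blacksquare$
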